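\title{Hausdorff topologies and the $\sigma$-ideal generated by closed null sets}

\begin{abstract}
Let $\mathcal E$ be the $\sigma$-ideal of subsets of $\mathbb R$ generated by the closed sets of Lebesgue measure zero. We show that it is consistent with ZFC that no Hausdorff topology on $\mathbb R$ has $\mathcal E$ as its ideal of meager sets. Since such a topology exists under CH, its existence is independent of ZFC. The model is obtained from a model of CH by a finite support iteration of length $\omega_2$ of a $\sigma$-centered forcing whose side conditions are measures on the Cantor space. We also show that a $T_1$ topology with meager ideal $\mathcal E$ always exists, and that a Suslin tree yields a Hausdorff topology of this kind on every set $X\notin\mathcal E$ that is a union of $\aleph_1$ members of $\mathcal E$.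
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mu$ be Lebesgue measure on $\mathbb R$, and let $\mathcal E$ be the $\sigma$-ideal generated by the closed null sets: $A\in\mathcal E$ if and only if $A$ is contained in a countable union of closed subsets of $\mathbb R$ of measure zero. For $X\subseteq\mathbb R$ put $\mathcal E|X=\{A\subseteq X:A\in\mathcal E\}$. In a topological space a set is \emph{nowhere dense} if every nonempty open set contains a nonempty open set disjoint from it (equivalently, if its closure has empty interior), and \emph{meager} if it is a countable union of nowhere dense sets. A topology $\tau$ on $X$ \emph{makes $\mathcal E|X$ meager} if the $\tau$-meager subsets of $X$ are exactly the members of $\mathcal E|X$. For $X=\mathbb R$ we say that $\tau$ makes $\mathcal E$ meager.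

The usual topology of $\mathbb R$ does not make $\mathcal E$ meager. A closed null set has empty interior, so the members of $\mathcal E$ are both null and meager, but a closed nowhere dense set of positive measure is meager and not in $\mathcal E$. So one asks whether the smallness measured by $\mathcal E$ is smallness in the sense of category for some other topology on the same set, and how well such a topology can separate points. The two ends of the scale are as follows. A $T_1$ topology making $\mathcal E$ meager can be written down at once (Theorem~\ref{thm:compl}(1)). At the other end, it is known that under CH there is even a Polish topology on $\mathbb R$ making $\mathcal E$ meager, and that the existence of a Polish topology making $\mathcal E$ meager is independent of ZFC. This paper answers the following question from~\cite{remark}.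

\medskip
\noindent\textbf{Problem.} \emph{Is it provable in ZFC that there is a Hausdorff topology on $\mathbb R$ making $\mathcal E$ meager?}
\medskip

A Polish topology has a countable base, while a Hausdorff topology may have as many open sets as we like. One might therefore guess that the $T_1$ example can be refined in ZFC, separating one pair of points after another. The guess is wrong. To state the result in the form in which it is proved, call an open set \emph{hyperconnected} if it is nonempty and any two of its nonempty open subsets intersect. The Hausdorff axiom enters only through the following observation.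

\begin{lemma}\label{lem:hausdorff}
A Hausdorff topology on $X\subseteq\mathbb R$ that makes $\mathcal E|X$ meager has no nonmeager hyperconnected open set.
\end{lemma}

\begin{proof}
Singletons are in $\mathcal E$, so a nonmeager open set $U$ has two distinct points. Disjoint neighborhoods of them, intersected with $U$, are disjoint nonempty open subsets of $U$.
\end{proof}

Throughout, in a ``union of $\aleph_1$ members of $\mathcal E$'' repetitions are allowed, so the phrase means the same as ``union of at most $\aleph_1$ members of $\mathcal E$''.

\begin{theorem}\label{thm:main}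
Assume $V\models\mathrm{ZFC}+\mathrm{CH}$. There is a ccc forcing extension $W$ of $V$ in which the following hold.
\begin{itemize}
\item[(A)] If $X\subseteq\mathbb R$ and $\tau$ is any topology on $X$ making $\mathcal E|X$ meager, then either $X$ is a union of at most $\aleph_1$ members of $\mathcal E$, or $\tau$ has a nonmeager hyperconnected open set.
\item[(B)] $\mathbb R$ is not a union of $\aleph_1$ members of $\mathcal E$.
\end{itemize}
\end{theorem}

\begin{corollary}\label{cor:answer}
In $W$ no Hausdorff topology on $\mathbb R$ makes $\mathcal E$ meager. Hence the answer to the Problem is negative: it is consistent with ZFC, without large cardinals, that there is no such topology, and the existence of a Hausdorff topology on $\mathbb R$ making $\mathcal E$ meager is independent of ZFC.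
\end{corollary}

\begin{proof}
For $X=\mathbb R$ and $\tau$ Hausdorff, the first alternative of (A) is excluded by (B) and the second by Lemma~\ref{lem:hausdorff}. Under CH there is a Polish, hence Hausdorff, topology making $\mathcal E$ meager, by the known fact quoted above.
\end{proof}

The second theorem shows that neither alternative in (A) can be omitted. In part (3), $W$ is the extension constructed in Section~\ref{sec:model}.

\begin{theorem}\label{thm:compl}
\begin{itemize}
\item[(1)] $(\mathrm{ZFC})$ There is a $T_1$ topology on $\mathbb R$ making $\mathcal E$ meager. So ``Hausdorff'' cannot be weakened to ``$T_1$'' in Corollary~\ref{cor:answer}.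
\item[(2)] $(\mathrm{ZFC})$ If there is a Suslin tree, $X\subseteq\mathbb R$, $X\notin\mathcal E$ and $X$ is a union of $\aleph_1$ members of $\mathcal E$, then some Hausdorff topology on $X$ makes $\mathcal E|X$ meager.
\item[(3)] If $V\models\mathrm{CH}+{}$``there is a Suslin tree'' (for example, $V=L$), then in $W$, for every $X\subseteq\mathbb R$ with $X\notin\mathcal E$: some Hausdorff topology on $X$ makes $\mathcal E|X$ meager if and only if $X$ is a union of $\aleph_1$ members of $\mathcal E$.
\end{itemize}
\end{theorem}

The proof of Theorem~\ref{thm:main} has a topological half and a forcing half. In Section~\ref{sec:test} two test topologies lead to two combinatorial statements about sets of reals, the selection property and the hull property. Section~\ref{sec:dichotomy} derives (A) from them in ZFC. Both properties hold under CH, where (B) fails, and the task of Sections~\ref{sec:forcing}--\ref{sec:model} is to force them together with (B). Section~\ref{sec:suslin} proves parts (2) and (3) of Theorem~\ref{thm:compl}.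

\section{Codes for $\mathcal E$ and category in arbitrary spaces}\label{sec:prelim}

\subsection*{Codes}
To compare $\mathcal E$ in different models of set theory we describe its members by countable data. A \emph{null sequence} is a sequence $(U_k)_{k<\omega}$ of finite unions of compact intervals with rational endpoints (degenerate intervals and the empty union are allowed) such that $U_{k+1}\subseteq U_k$ and $\mu(U_k)\le2^{-k}$. A \emph{code} is a family $c=(U_{n,k})_{n,k<\omega}$ such that $(U_{n,k})_{k<\omega}$ is a null sequence for each $n$, and we put $N_c=\bigcup_n\bigcap_kU_{n,k}$. Countably many codes $c_j$ can be \emph{merged}, by listing all their rows, into one code $c$ with $N_c=\bigcup_jN_{c_j}$.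

\begin{lemma}\label{lem:codes}
$A\in\mathcal E$ if and only if $A\subseteq N_c$ for some code $c$.
\end{lemma}

\begin{proof}
Each $\bigcap_kU_{n,k}$ is a compact null set, so $N_c\in\mathcal E$. Conversely, a closed null set is the union of its compact traces on the intervals $[-n,n]$, so it suffices to cover a compact null set $F$ by the intersection of a null sequence. For each $k$ take an open $G\supseteq F$ with $\mu(G)\le2^{-k}$. Finitely many open intervals with rational endpoints and with closures inside $G$ cover $F$; let $\tilde U_k$ be the union of these closures. Then $U_k=\bigcap_{j\le k}\tilde U_j$ defines a null sequence with $F\subseteq\bigcap_kU_k$.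
\end{proof}

We regard each $U_{n,k}$ as a finite list of rational endpoints. Being a code is then an arithmetical property, and $x\in U_{n,k}$ is decided by finitely many comparisons of $x$ with rationals. Hence both ``$c$ is a code'' and ``$x\in N_c$'' are absolute: if $c$ lies in the ground model $V$, then $N_c$ computed in an extension meets $V$ in $N_c$ computed in $V$.

\subsection*{Category}
The topologies in Theorem~\ref{thm:main}(A) satisfy no separation or countability axiom, so we recall with proofs the facts about category that hold in every space $X$. We use two immediate ones without comment. If $G$ is open, then $\overline G\setminus G$ is nowhere dense: a nonempty open $H$ either misses $G$, hence $\overline G$, or contains the nonempty open set $H\cap G$. If $G'\subseteq G$ are open and $G'$ is dense in $G$, then $G\setminus G'$ is nowhere dense: $H$ either misses $G$ or contains the nonempty open set $H\cap G'$.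

\begin{lemma}[Banach category theorem]\label{lem:banach}
Let $Y\subseteq X$, and let $\mathcal G$ be a family of open sets, of any cardinality, such that $G\cap Y$ is meager for each $G\in\mathcal G$. Then $Y\cap\bigcup\mathcal G$ is meager.
\end{lemma}

\begin{proof}
Let $\mathcal J$ be a maximal disjoint family of nonempty open sets, each contained in some member of $\mathcal G$. For $J\in\mathcal J$ write $J\cap Y=\bigcup_nN_{J,n}$ with $N_{J,n}$ nowhere dense. For each $n$ the set $\bigcup_JN_{J,n}$ is nowhere dense: a nonempty open $H$ either misses $\bigcup\mathcal J$, or meets some $J\in\mathcal J$, and then $H\cap J$ contains a nonempty open set that misses $N_{J,n}$ and, lying in $J$, misses every $N_{J',n}$ with $J'\ne J$. So $Y\cap\bigcup\mathcal J$ is meager. By maximality, every nonempty open subset of $\bigcup\mathcal G$ meets a member of $\mathcal J$. Thus $\bigcup\mathcal J$ is dense in $\bigcup\mathcal G$, and $\bigcup\mathcal G\setminus\bigcup\mathcal J$ is nowhere dense.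
\end{proof}

A set $A\subseteq X$ has the \emph{Baire property} if $A\mathbin\triangle G$ is meager for some open $G$.

\begin{lemma}\label{lem:bp}
The sets with the Baire property form a $\sigma$-algebra containing the open sets. If $Q$ is open and $A\subseteq Q$ is nonmeager and has the Baire property, then $G'\setminus A$ is meager for some nonempty open $G'\subseteq Q$.
\end{lemma}

\begin{proof}
For countable unions use $\bigcup_nA_n\mathbin\triangle\bigcup_nG_n\subseteq\bigcup_n(A_n\mathbin\triangle G_n)$. For complements, $(X\setminus A)\mathbin\triangle(X\setminus G)=A\mathbin\triangle G$, and $X\setminus G$ differs from the open set $X\setminus\overline G$ by the nowhere dense set $\overline G\setminus G$. For the last statement let $A\mathbin\triangle G$ be meager and $G'=G\cap Q$. Then $G'$ contains the nonmeager set $A\cap G$, and $G'\setminus A\subseteq A\mathbin\triangle G$.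
\end{proof}

\section{Two test topologies}\label{sec:test}

The cheapest way to make the members of $\mathcal E$ nowhere dense is to declare them closed.

\begin{proof}[Proof of Theorem~\ref{thm:compl}(1)]
Let $\tau=\{\emptyset\}\cup\{\mathbb R\setminus N:N\in\mathcal E\}$. Since $\mathcal E$ is an ideal containing the singletons, $\tau$ is a $T_1$ topology. Its closed sets are $\mathbb R$ and the members of $\mathcal E$, and nonempty open sets are not in $\mathcal E$ because $\mathbb R\notin\mathcal E$. So members of $\mathcal E$ are closed with empty interior, while every $A\notin\mathcal E$ has closure $\mathbb R$. The nowhere dense sets are therefore exactly the members of $\mathcal E$, and since $\mathcal E$ is a $\sigma$-ideal, so are the meager sets.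
\end{proof}

In this topology $\mathbb R$ is hyperconnected. To separate points we need disjoint open sets, and here Lemma~\ref{lem:banach} imposes a constraint. Suppose that $\tau$ makes $\mathcal E$ meager and that $U_i$ $(i<\omega_1)$ are disjoint open sets not in $\mathcal E$. For any choice of $a_i\in U_i$, the set $A=\{a_i:i<\omega_1\}$ meets each $U_i$ in a singleton, so $A$ is meager and must belong to $\mathcal E$. The following property forbids this.

\begin{definition}\label{def:sel}
The \emph{selection property} states: whenever $Y_i\subseteq\mathbb R$ $(i<\omega_1)$ are sets not in $\mathcal E$, there are $a_i\in Y_i$ with $\{a_i:i<\omega_1\}\notin\mathcal E$.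
\end{definition}

Under CH the selection property holds: list all codes as $(c_i)_{i<\omega_1}$ and pick $a_i\in Y_i\setminus N_{c_i}$. Taking all $Y_i$ equal to $Y$, we see that the selection property implies that \emph{every $Y\notin\mathcal E$ has a subset of size at most $\aleph_1$ that is not in $\mathcal E$}.

So under the selection property disjoint families of nonmeager open sets are countable, and the simplest way to separate points is by a sequence of finer and finer finite partitions. For $t\in2^{<\omega}$ let $[t]=\{z\in2^\omega:t\subset z\}$.

\begin{example}\label{ex:psi}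
Let $X\subseteq\mathbb R$ and let $\psi:X\to2^\omega$ be injective with $X_t:=\psi^{-1}([t])\notin\mathcal E$ for all $t\in2^{<\omega}$. The sets $X_t\setminus N$ $(N\in\mathcal E|X)$ together with $\emptyset$ are closed under finite intersections and form a base of a Hausdorff topology $\tau_\psi$ on $X$, in which the members of $\mathcal E|X$ are closed with empty interior. The topology $\tau_\psi$ makes $\mathcal E|X$ meager if and only if
\begin{equation}\label{eq:psi}
\psi^{-1}(F)\in\mathcal E\quad\text{for every closed nowhere dense }F\subseteq2^\omega .
\end{equation}
Indeed, $\psi^{-1}(F)$ is $\tau_\psi$-nowhere dense, because $X_t\setminus N$ contains $X_{t'}\setminus N\ne\emptyset$ for any $t'\supseteq t$ with $[t']\cap F=\emptyset$; so \eqref{eq:psi} is necessary. Conversely, let $G$ be dense open and let $I$ be the set of $t$ such that $X_t\setminus N_t\subseteq G$ for some $N_t\in\mathcal E|X$. Given $t$, the set $G\cap X_t$ contains some $X_s\setminus N\neq\emptyset$; then $s$ and $t$ are comparable, and the longer of the two is in $I$. So $F=2^\omega\setminus\bigcup_{t\in I}[t]$ is closed nowhere dense, and $X\setminus G\subseteq\psi^{-1}(F)\cup\bigcup_{t\in I}N_t$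 is in $\mathcal E$ by \eqref{eq:psi}.

Assume \eqref{eq:psi} and the selection property. For each $t$ choose a subset of $X_t$ of size at most $\aleph_1$ that is not in $\mathcal E$, and let $X_0$ be the union of these countably many sets. Let $K=\bigcup_mF_m\subseteq2^\omega$ be \emph{any} $F_\sigma$ set, with $F_m$ closed, that contains $\psi[X_0]$. For each $t$ the preimage of $K\cap[t]$ contains $X_0\cap X_t\notin\mathcal E$, so by \eqref{eq:psi} some $F_m\cap[t]$ has nonempty interior. Hence the interior of $K$ is dense, and by \eqref{eq:psi} again $X\setminus\psi^{-1}(K)\in\mathcal E$. If now $K_\xi$ $(\xi<\omega_1)$ are such $F_\sigma$ sets and $\bigcap_\xi K_\xi$ has size at most $\aleph_1$, then $X$ is the union of the sets $X\setminus\psi^{-1}(K_\xi)$ and the fibers $\psi^{-1}(z)$, $z\in\bigcap_\xi K_\xi$. These are $\aleph_1$ members of $\mathcal E$.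
\end{example}

The example contains the main idea of (A): a set of size $\aleph_1$ can be nonmeager everywhere, every Borel-like superset of it is then comeager, and if $\aleph_1$ such supersets have a small intersection, the space is covered by $\aleph_1$ meager sets. We isolate the property that was needed.

\begin{definition}\label{def:hull}
The \emph{hull property} states: for every $Z\subseteq2^\omega$ with $|Z|\le\aleph_1$ there are $F_\sigma$ sets $K_\xi\subseteq2^\omega$ $(\xi<\omega_1)$ such that $Z\subseteq K_\xi$ for all $\xi$ and $|\bigcap_\xi K_\xi|\le\aleph_1$.
\end{definition}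

Under CH one may take $K_\xi=2^\omega$. Theorem~\ref{thm:main} is the conjunction of the next two propositions, proved in Sections~\ref{sec:dichotomy} and~\ref{sec:model}.

\begin{proposition}\label{prop:dichotomy}
$(\mathrm{ZFC})$ The selection property and the hull property together imply statement $(\mathrm A)$ of Theorem~\ref{thm:main}.
\end{proposition}

\begin{proposition}\label{prop:model}
If $V\models\mathrm{ZFC}+\mathrm{CH}$, there is a ccc forcing extension $W$ of $V$ in which the selection property, the hull property and statement $(\mathrm B)$ of Theorem~\ref{thm:main} hold.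
\end{proposition}

\section{The dichotomy for topologies}\label{sec:dichotomy}

We prove Proposition~\ref{prop:dichotomy}. Assume the selection and hull properties. Let $\tau$ be a topology on $X\subseteq\mathbb R$ that makes $\mathcal E|X$ meager and has no nonmeager hyperconnected open set. All topological notions refer to $\tau$, and for subsets of $X$ ``meager'' and ``in $\mathcal E$'' mean the same. Call a set \emph{$\aleph_1$-small} if it is covered by at most $\aleph_1$ members of $\mathcal E$. We must show that $X$ is $\aleph_1$-small.

\subsection*{Reduction to a local statement}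
Let $G_0$ be the union of all meager open sets and $O=X\setminus\overline{G_0}$. By Lemma~\ref{lem:banach}, $G_0$ is meager, so $X\setminus O=G_0\cup(\overline{G_0}\setminus G_0)\in\mathcal E$. A nonempty open subset of $O$ is not contained in $G_0$, so it is not in $\mathcal E$; being nonmeager, it is not hyperconnected, so it contains two disjoint nonempty open sets.

\begin{lemma}\label{lem:ccc}
Every disjoint family of nonempty open subsets of $O$ is countable.
\end{lemma}

\begin{proof}
If $U_i\subseteq O$ $(i<\omega_1)$ are pairwise disjoint nonempty open sets, the selection property gives $a_i\in U_i$ with $A=\{a_i:i<\omega_1\}\notin\mathcal E$. But $A\subseteq\bigcup_iU_i$ and $A\cap U_i=\{a_i\}$ is meager, so $A$ is meager by Lemma~\ref{lem:banach}.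
\end{proof}

\begin{lemma}\label{lem:local}
Every nonempty open $O'\subseteq O$ contains a nonempty open $\aleph_1$-small set.
\end{lemma}

Lemma~\ref{lem:local} suffices. Let $\mathcal Q$ be a maximal disjoint family of nonempty open $\aleph_1$-small subsets of $O$. It is countable by Lemma~\ref{lem:ccc}. Every nonempty open subset of $O$ contains a nonempty open $\aleph_1$-small set, which by maximality meets a member of $\mathcal Q$; so $\bigcup\mathcal Q$ is dense in $O$ and $O\setminus\bigcup\mathcal Q$ is nowhere dense. Hence $X=(X\setminus O)\cup(O\setminus\bigcup\mathcal Q)\cup\bigcup\mathcal Q$ is $\aleph_1$-small.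

To prove Lemma~\ref{lem:local} fix a nonempty open $O'\subseteq O$. In Example~\ref{ex:psi} the map $\psi$ was given; now it has to be extracted from $\tau$. A \emph{partition} of an open set $O''$ is a disjoint family of nonempty open subsets of $O''$ whose union is dense in $O''$. A sequence $(\mathcal P_n)_{n<\omega}$ of partitions of $O''$ \emph{divides} $O''$ if every nonempty open $H\subseteq O''$ meets at least two members of $\mathcal P_n$ for some $n$. A dividing sequence will define a map $\psi$ with nowhere dense fibers. If there is none anywhere in $O'$, then partitions can be refined $\omega_1$ times, and this covers $O'$ directly.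

\subsection*{Case A: a sequence $(\mathcal P_n)$ divides some nonempty open $O''\subseteq O'$}
By Lemma~\ref{lem:ccc} write $\mathcal P_n=\{U_{n,j}:j<J_n\}$ without repetitions, $J_n\le\omega$. Let $D=\bigcap_n\bigcup\mathcal P_n$. Then $O''\setminus D$ is meager, so $D\notin\mathcal E$. Define $\psi:D\to2^{\omega\times\omega}$ by
\[
\psi(x)(n,j)=1\iff j<J_n\text{ and }x\in U_{n,j},
\]
and identify $2^{\omega\times\omega}$ with $2^\omega$ through a bijection $\omega\times\omega\to\omega$.

\emph{Fibers of $\psi$ are nowhere dense.} Let $F=\psi^{-1}(z)\ne\emptyset$. For each $n$ there is $j(n)$ with $F\subseteq U_{n,j(n)}$. If $F$ is not nowhere dense, then $\operatorname{int}\overline F$ is a nonempty open subset of $\overline F$, so it meets $F\subseteq O''$, and $H=O''\cap\operatorname{int}\overline F$ is nonempty. For $j\ne j(n)$ the open set $U_{n,j}$ misses $F$, hence $\overline F$, hence $H$. So $H$ meets at most one member of each $\mathcal P_n$, contrary to the case assumption.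

\emph{Preimages of Borel sets have the Baire property.} The set $D$ has the Baire property by Lemma~\ref{lem:bp}. The sets $B\subseteq2^{\omega\times\omega}$ such that $\psi^{-1}(B)$ has the Baire property form a $\sigma$-algebra, since complements pull back to complements relative to $D$. It contains each $\{z:z(n,j)=1\}$, whose preimage is $D\cap U_{n,j}$ or $\emptyset$, and these sets generate the Borel $\sigma$-algebra.

\emph{A small set that is nonmeager everywhere on an open set.} By the selection property there is $X_0\subseteq D$ with $|X_0|\le\aleph_1$ and $X_0\notin\mathcal E$. Let $G^*$ be the union of all open $G\subseteq O''$ with $G\cap X_0$ meager, and let $Q=O''\setminus\overline{G^*}$. The sets $X_0\cap G^*$ (by Lemma~\ref{lem:banach}) and $\overline{G^*}\setminus G^*$ are meager and $X_0\subseteq O''$ is not, so $Q\ne\emptyset$. If $G\subseteq Q$ is nonempty and open, then $G\not\subseteq G^*$, so $G\cap X_0$ is nonmeager.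

\emph{$Q$ is $\aleph_1$-small.} Apply the hull property to $Z=\psi[X_0]$ and let $M_\xi=Q\setminus\psi^{-1}(K_\xi)$ for $\xi<\omega_1$. Each $M_\xi$ has the Baire property and is disjoint from $X_0$. If $M_\xi$ were nonmeager, Lemma~\ref{lem:bp} would give a nonempty open $G\subseteq Q$ with $G\setminus M_\xi$ meager, and then $G\cap X_0\subseteq G\setminus M_\xi$ would be meager. So $M_\xi\in\mathcal E$. A point $x\in Q$ outside all $M_\xi$ lies in $D$ and satisfies $\psi(x)\in\bigcap_\xi K_\xi$. Hence $Q$ is covered by the sets $M_\xi$ $(\xi<\omega_1)$ and the at most $\aleph_1$ fibers $\psi^{-1}(z)$, $z\in\bigcap_\xi K_\xi$.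

\subsection*{Case B: no sequence of partitions divides a nonempty open subset of $O'$}
We show that $O'$ itself is $\aleph_1$-small by building a tree of partitions of height $\omega_1$. At a limit stage the case assumption provides an open set $H$ that meets only one member $U$ of each earlier partition. This gives $H\subseteq\overline U$ and not yet $H\subseteq U$, which is the reason for working with regular open sets.

Closures and interiors now refer to the subspace $O'$, whose open sets are open in $X$. For open $G$ let $\operatorname{reg}G=\operatorname{int}\overline G\supseteq G$, and call $G$ \emph{regular open} if $\operatorname{reg}G=G$. We use three facts.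
\begin{itemize}
\item[(R1)] $\operatorname{reg}G$ is regular open, because $\overline{\operatorname{reg}G}\subseteq\overline G$.
\item[(R2)] If $G\subseteq U$ and $U$ is regular open, then $\operatorname{reg}G\subseteq\operatorname{reg}U=U$.
\item[(R3)] If $G,G'$ are disjoint open sets, then $\operatorname{reg}G\cap\operatorname{reg}G'=\emptyset$: the set $G'$ misses $\overline G$, so the open set $\operatorname{reg}G$ misses $G'$ and therefore $\overline{G'}$.
\end{itemize}
We construct partitions $\mathcal T_\alpha$ $(\alpha<\omega_1)$ of $O'$ into regular open sets such that
\begin{itemize}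
\item[(i)] for $\alpha<\beta$ each member of $\mathcal T_\beta$ is contained in a member of $\mathcal T_\alpha$;
\item[(ii)] each member of $\mathcal T_\alpha$ contains at least two members of $\mathcal T_{\alpha+1}$.
\end{itemize}
Let $\mathcal T_0=\{O'\}$.

\emph{Successor step.} Each $U\in\mathcal T_\alpha$ contains two disjoint nonempty open sets. By (R1)--(R3) their regularizations are disjoint regular open subsets of $U$. Extend this pair to a maximal disjoint family $\mathcal F_U$ of nonempty regular open subsets of $U$. Its union is dense in $U$: a nonempty open $G\subseteq U$ missing all members of $\mathcal F_U$ would allow us to add $\operatorname{reg}G$, by (R1)--(R3). Let $\mathcal T_{\alpha+1}=\bigcup_{U\in\mathcal T_\alpha}\mathcal F_U$; its union is dense in $\bigcup\mathcal T_\alpha$, hence in $O'$.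

\emph{Limit step.} For a countable limit $\beta$ let $\mathcal T_\beta$ be a maximal disjoint family of nonempty regular open sets each of which is contained, for every $\alpha<\beta$, in some member of $\mathcal T_\alpha$. Suppose that its union is not dense, so that $O''=O'\setminus\overline{\bigcup\mathcal T_\beta}$ is nonempty. The countably many families $\{U\cap O'':U\in\mathcal T_\alpha\}\setminus\{\emptyset\}$, $\alpha<\beta$, are partitions of $O''$, and they do not divide $O''$. So some nonempty open $H\subseteq O''$ meets at most one member of each $\mathcal T_\alpha$, $\alpha<\beta$. Since $\bigcup\mathcal T_\alpha$ is dense, $H$ meets exactly one $U_\alpha\in\mathcal T_\alpha$, and $H\subseteq\overline{H\cap\bigcup\mathcal T_\alpha}\subseteq\overline{U_\alpha}$. Thus $H\subseteq\operatorname{reg}U_\alpha=U_\alpha$. By (R2), $\operatorname{reg}H\subseteq U_\alpha$ for all $\alpha<\beta$, and by (R3), $\operatorname{reg}H$ is disjoint from all members of $\mathcal T_\beta$. This contradicts maximality.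

\emph{The covering.} The sets $O'\setminus\bigcup\mathcal T_\alpha$ are nowhere dense, so they are in $\mathcal E$. We claim that they cover $O'$. Otherwise there is $x\in O'$ with $x\in U_\alpha\in\mathcal T_\alpha$ for all $\alpha<\omega_1$. For $\alpha<\beta$ the member of $\mathcal T_\alpha$ containing $U_\beta$ contains $x$, so it is $U_\alpha$. By (ii) choose $U'_\alpha\in\mathcal T_{\alpha+1}$ with $U'_\alpha\subseteq U_\alpha$ and $U'_\alpha\ne U_{\alpha+1}$. For $\alpha<\beta$ we have $U'_\beta\subseteq U_\beta\subseteq U_{\alpha+1}$, which is disjoint from $U'_\alpha$. So the sets $U'_\alpha$ $(\alpha<\omega_1)$ contradict Lemma~\ref{lem:ccc}.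

This proves Lemma~\ref{lem:local} and Proposition~\ref{prop:dichotomy}. \qed

\begin{remark}\label{rem:hyp}
The hull property was used only in Case A, and the absence of nonmeager hyperconnected open sets only in the successor step of Case B. In the $T_1$ topology of Section~\ref{sec:test} every partition has a single member, so Case B applies, and the construction stops at the step from $\mathcal T_0$ to $\mathcal T_1$.
\end{remark}

\section{A forcing with measures as side conditions}\label{sec:forcing}

We turn to Proposition~\ref{prop:model}. The plan is to start from a model of CH and to add, $\omega_2$ times, an $F_\sigma$ set containing all points of $2^\omega$ constructed so far. Three things are asked of this iteration. Sets of old reals that were not in $\mathcal E$ must stay outside $\mathcal E$; this gives the selection property (Section~\ref{sec:traces}). A real added late must avoid $F_\sigma$ sets added early; this gives the hull property (Section~\ref{sec:robust}). Cohen reals must be added cofinally often; this gives (B).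

Let $\mathrm{Clop}$ be the countable algebra of clopen subsets of $2^\omega$; each of them is a finite union of cylinders $[t]$ and is reinterpreted as such in forcing extensions. A sequence $(C_i)_{i<\omega}$ in $\mathrm{Clop}$ defines the $F_\sigma$ set
\[
K=\{z\in2^\omega:z\notin C_i\text{ for all but finitely many }i\}=\bigcup_m\bigcap_{i\ge m}(2^\omega\setminus C_i).
\]
Let $\mu_0$ be the coin-tossing measure on $2^\omega$, and let $h:2^\omega\to[0,1]$, $h(y)=\sum_iy(i)2^{-i-1}$. The map $h$ is continuous and onto, and $I_t:=h[[t]]$ is a closed dyadic interval of length $2^{-|t|}=\mu_0([t])$.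

\begin{remark}\label{rem:naive}
The obvious forcing fails. Let conditions be pairs $(s,F)$ with $s\in\mathrm{Clop}^{<\omega}$ and $F\subseteq2^\omega$ finite, where an extension lengthens $s$ by clopen sets disjoint from $F$ and enlarges $F$. The generic $K$ contains $2^\omega\cap V$. But any $(s,F)$ can be extended by a set $C$ with $\mu_0(2^\omega\setminus C)\le2^{-|s|}$, so each $\bigcap_{i\ge m}(2^\omega\setminus C_i)$ is closed and $\mu_0$-null, and its image under $h$ is a compact null set. Hence $[0,1]\cap V\subseteq h[K]\in\mathcal E$ in the extension.
\end{remark}

A finite set $F$ protects its points, that is, point masses. We allow a condition to protect an arbitrary measure. A \emph{measure} is a finite Borel measure on $2^\omega$. We identify it with its restriction to $\mathrm{Clop}$, which may be any finitely additive function $\mathrm{Clop}\to[0,\infty)$, since every such function extends uniquely to a Borel measure. We write $\nu\le\nu'$ if $\nu(D)\le\nu'(D)$ for all $D\in\mathrm{Clop}$. Measures carry the topology of pointwise convergence on $\mathrm{Clop}$. For $b\ge0$ the set $\mathcal M_b=\{\nu:\nu(2^\omega)\le b\}$ is a closed subset of $[0,b]^{\mathrm{Clop}}$,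 so it is compact and metrizable. For $s\subseteq s'$ in $\mathrm{Clop}^{<\omega}$ put
\[
u_{s,s'}(\nu)=\sum_{|s|\le i<|s'|}\nu(s'(i)),\qquad\mathcal O(s,s')=\{\nu:u_{s,s'}(\nu)<1\}.
\]
The function $u_{s,s'}$ is linear and continuous, so $\mathcal O(s,s')$ is open.

\begin{definition}\label{def:S}
The conditions of $\mathbb S$ are the pairs $(s,\nu)$ with $s\in\mathrm{Clop}^{<\omega}$, the \emph{stem}, and $\nu$ a measure. Put $(s',\nu')\le(s,\nu)$ if
\[
s\subseteq s',\qquad\nu\in\mathcal O(s,s'),\qquad\nu\le(1-u_{s,s'}(\nu))\,\nu'.
\]
\end{definition}

The condition $(s,\nu)$ has a budget of $1$ for the total $\nu$-measure of all later sets $C_i$. After an amount $u$ is spent, $1-u$ remains, and the third requirement renormalizes the measure so that the budget is $1$ again. This is what makes $\le$ transitive. Let $(s'',\nu'')\le(s',\nu')\le(s,\nu)$, and put $u=u_{s,s'}(\nu)$, $u'=u_{s',s''}(\nu')$, $u''=u_{s,s''}(\nu)$. From $\nu\le(1-u)\nu'$ we get $u''=u+u_{s',s''}(\nu)\le u+(1-u)u'$, so $1-u''\ge(1-u)(1-u')>0$ and $\nu\le(1-u)(1-u')\nu''\le(1-u'')\nu''$.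

All properties of $\mathbb S$ come from the next two lemmas. The first says that compatibility with a condition of longer stem is an open requirement on the measure.

\begin{lemma}[Amalgamation]\label{lem:amalg}
If $s\subseteq s'$, $\nu'$ is a measure and $\nu_1,\dots,\nu_n\in\mathcal O(s,s')$, then $(s',\nu'),(s,\nu_1),\dots,(s,\nu_n)$ have a common extension. In particular, finitely many conditions with the same stem have a common extension.
\end{lemma}

\begin{proof}
Let $u_j=u_{s,s'}(\nu_j)$ and $\nu^*=\nu'+\sum_j\nu_j/(1-u_j)$. Then $\nu'\le\nu^*$ and $\nu_j\le(1-u_j)\nu^*$, so $(s',\nu^*)$ extends all the given conditions. If $s=s'$, then $\mathcal O(s,s')$ contains every measure.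
\end{proof}

The condition $(s,\nu_1+\dots+\nu_n)$ extends all $(s,\nu_j)$, but its mass grows with $n$, and compactness is lost. A fixed multiple of the average keeps the mass bounded and loses only a fixed proportion of the $\nu_j$. For example, let $\nu_1,\dots,\nu_4\in\mathcal M_b$ and $\bar\nu=2\cdot\frac14(\nu_1+\dots+\nu_4)\in\mathcal M_{2b}$. If $(s',\nu')\le(s,\bar\nu)$, then $u_{s,s'}(\nu_1)+\dots+u_{s,s'}(\nu_4)<2$, so at most one of the four terms is $\ge1$, and $(s',\nu')$ has a common extension with at least three of the conditions $(s,\nu_j)$.

\begin{lemma}[Averaging]\label{lem:avg}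
Let $(\Omega,\Sigma,\pi)$ be a probability space, $\kappa\ge1$, and let $a\mapsto\nu_a$ map $\Omega$ into $\mathcal M_b$ so that $a\mapsto\nu_a(D)$ is measurable for each $D\in\mathrm{Clop}$. Then $\bar\nu(D)=\kappa\int\nu_a(D)\,d\pi(a)$ defines a measure $\bar\nu\in\mathcal M_{\kappa b}$, and if $s\subseteq s'$ and $\bar\nu\in\mathcal O(s,s')$, then $\pi(\{a:\nu_a\notin\mathcal O(s,s')\})<1/\kappa$.
\end{lemma}

\begin{proof}
The function $\bar\nu$ is finitely additive with $\bar\nu(2^\omega)\le\kappa b$. By Markov's inequality, $\pi(\{a:u_{s,s'}(\nu_a)\ge1\})\le\int u_{s,s'}(\nu_a)\,d\pi(a)=u_{s,s'}(\bar\nu)/\kappa<1/\kappa$.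
\end{proof}

\begin{lemma}\label{lem:generic}
\begin{itemize}
\item[(a)] If $\nu(D)<1$, then $(s^\frown D,\nu/(1-\nu(D)))\le(s,\nu)$. In particular $D=\emptyset$ can always be appended, so the stems of a generic filter have as union an infinite sequence $(C_i)_{i<\omega}$, the \emph{generic sequence}.
\item[(b)] Every $z\in2^\omega\cap V$ lies in only finitely many $C_i$.
\item[(c)] The point $z\in2^\omega$ with $z(i)=1\iff C_i\ne\emptyset$ is Cohen over $V$: it has an initial segment in every dense set $\mathcal D\subseteq2^{<\omega}$ with $\mathcal D\in V$.
\end{itemize}
\end{lemma}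

\begin{proof}
Part (a) is immediate from the definition.

(b) Let $\delta_z$ be the point mass at $z$. Since $(s,\nu+\delta_z)\le(s,\nu)$, the generic filter contains some $(s,\nu)$ with $\nu\ge\delta_z$. For $i\ge|s|$ it contains some $(s',\nu')\le(s,\nu)$ with $|s'|>i$, and $\delta_z(C_i)\le\nu(s'(i))<1$, that is, $z\notin C_i$.

(c) For every $\nu$ there is a nonempty clopen $D$ with $\nu(D)<1$, because the $2^L$ cylinders $[t]$, $t\in2^L$, have average measure $\nu(2^\omega)/2^L$. Given $(s,\nu)$, let $t_0\in2^{|s|}$ be the string with $t_0(i)=1\iff s(i)\ne\emptyset$, and let $t\in\mathcal D$ extend $t_0$. Apply (a) $|t|-|s|$ times, each time to the current measure, appending $\emptyset$ or a nonempty set as $t$ prescribes. The resulting condition forces $t\subset z$.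
\end{proof}

The defect of Remark~\ref{rem:naive} is gone. As in (b), the generic filter contains some $(s,\nu)$ with $\nu\ge\mu_0$, so $\sum_{i\ge|s|}\mu_0(C_i)\le1$, and $\mu_0(K)=1$ by the Borel--Cantelli lemma.

\subsection*{The iteration}
A poset is \emph{ccc} if its antichains are countable, \emph{Knaster} if every uncountable set of conditions has an uncountable subset of pairwise compatible conditions, and \emph{$\sigma$-centered} if it is a countable union of sets in which finitely many conditions always have a common extension. A $\sigma$-centered poset is Knaster, and a Knaster poset is ccc. By Lemma~\ref{lem:amalg}, $\mathbb S$ is $\sigma$-centered, as there are countably many stems.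

Let $\mathbb P_\alpha$ be the finite support iteration of length $\alpha$ in which each iterand is $\mathbb S$ as computed in the current extension. We use the following standard facts.
\begin{itemize}
\item[(I1)] (Solovay--Tennenbaum) Finite support iterations of ccc posets are ccc, and finite support iterations of Knaster posets are Knaster. So $\mathbb P_\alpha$ is Knaster, and it preserves cardinals and cofinalities.
\item[(I2)] Let $\delta\le\alpha$ and let $G_\delta$ be $\mathbb P_\delta$-generic over $V$. The $\mathbb P_\alpha$-generic filters over $V$ that extend $G_\delta$ are the generic filters over $V[G_\delta]$ for the \emph{quotient} $\mathbb P_\alpha/G_\delta=\{p\in\mathbb P_\alpha:p{\restriction}\delta\in G_\delta\}$. So if $q\in G_\delta$ and $q\Vdash_{\mathbb P_\alpha}\varphi$, then every condition of the quotient forces $\varphi$. In $V[G_\delta]$ the quotient is equivalent to $\mathbb P_\gamma$ computed in $V[G_\delta]$, where $\delta+\gamma=\alpha$.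
\item[(I3)] If $\alpha$ is a limit, then $\mathbb P_\alpha=\bigcup_{\beta<\alpha}\mathbb P_\beta$, up to the usual identification.
\item[(I4)] If $\operatorname{cf}(\alpha)>\omega$, every $\mathbb P_\alpha$-name for a subset of a countable ground model set is equivalent to a $\mathbb P_\beta$-name for some $\beta<\alpha$. Indeed, by the ccc a nice name (one given by an antichain for each potential element) uses countably many conditions, and (I3) applies.
\end{itemize}
We also use the maximal principle: an object constructed in every generic extension $V[G_\beta]$ has a $\mathbb P_\beta$-name that is forced by every condition to have the required properties. Points of $\mathbb R$ and of $2^\omega$, codes, conditions of $\mathbb S$ and sequences of subsets of $\mathrm{Clop}$ are all coded by subsets of $\omega$, and we call them \emph{reals} when we count them or apply (I4).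

\section{Traces of closed null sets on the ground model}\label{sec:traces}

We show that $\mathbb P_\alpha$ puts no new set of old reals into $\mathcal E$. For a \emph{countable} poset the one-step statement is easy. Let $(\dot U_k)$ be a name for a null sequence and $\dot N=\bigcap_k\dot U_k$. For a condition $p$, the set $\{x\in\mathbb R:p\Vdash x\in\dot N\}$ is contained, for each $k$, in any value of $\dot U_k$ forced by an extension of $p$, so its closure is null; the union over all $p$ is in $\mathcal E$. The poset $\mathbb S$ is uncountable, but it is the union of the countably many compact pieces $\{s\}\times\mathcal M_b$, and each piece behaves like a single condition. Amalgamation and compactness give closedness, and averaging gives measure zero.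

To average we need to choose measures in a measurable way. We use the Kuratowski--Ryll-Nardzewski selection theorem: if $(Y,\Sigma)$ is a measurable space, $\mathcal M$ is a Polish space, and $x\mapsto\Gamma_x$ assigns to each $x\in Y$ a nonempty closed subset of $\mathcal M$ so that $\{x:\Gamma_x\cap C\ne\emptyset\}\in\Sigma$ for every open $C\subseteq\mathcal M$, then there is a measurable $f:Y\to\mathcal M$ with $f(x)\in\Gamma_x$ for all $x$.

\begin{lemma}\label{lem:trace1}
Let $(\dot U_k)_{k<\omega}$ be an $\mathbb S$-name for a null sequence and $\dot N=\bigcap_k\dot U_k$. There is $Z\in\mathcal E$ in $V$ such that $\Vdash x\notin\dot N$ for each $x\in\mathbb R\setminus Z$.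
\end{lemma}

\begin{proof}
Fix $s\in\mathrm{Clop}^{<\omega}$ and $b<\omega$. Let $\Gamma=\{(\nu,x)\in\mathcal M_b\times\mathbb R:(s,\nu)\Vdash x\in\dot N\}$, and let $Z_{s,b}$ be its projection to $\mathbb R$.

\emph{$\Gamma$ and $Z_{s,b}$ are closed.} Let $(\nu,x)\notin\Gamma$. Some $q=(s',\nu')\le(s,\nu)$ forces $\dot U_k=U$ for some $k$ and some $U\not\ni x$. Let $J\ni x$ be an open interval disjoint from $U$. If $\nu^*\in\mathcal O(s,s')$ and $x^*\in J$, then $(s,\nu^*)$ is compatible with $q$ by Lemma~\ref{lem:amalg}, and $q\Vdash x^*\notin\dot N$; so $(\nu^*,x^*)\notin\Gamma$. Thus $\mathcal O(s,s')\times J$ is a neighborhood of $(\nu,x)$ disjoint from $\Gamma$. The projection of a closed set along the compact factor $\mathcal M_b$ is closed.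

\emph{$Z_{s,b}$ is null.} Otherwise let $Y\subseteq Z_{s,b}$ be compact with $\mu(Y)>0$. For $x\in Y$ the section $\Gamma_x=\{\nu:(\nu,x)\in\Gamma\}$ is nonempty and closed. For closed $C\subseteq\mathcal M_b$ the set $\{x\in Y:\Gamma_x\cap C\ne\emptyset\}$ is the projection of the compact set $\Gamma\cap(C\times Y)$, so it is closed. Open subsets of $\mathcal M_b$ are countable unions of closed sets, so for open $C$ this set is Borel. The selection theorem gives a Borel map $x\mapsto\nu_x\in\Gamma_x$ on $Y$. Let $\bar\nu$ be the measure of Lemma~\ref{lem:avg} for the probability $\mu/\mu(Y)$ on $Y$ and $\kappa=2$. Take $k$ with $2^{-k}<\mu(Y)/2$ and $q=(s',\nu')\le(s,\bar\nu)$ forcing $\dot U_k=U$ for some $U$; then $\mu(U)<\mu(Y)/2$. Since $\bar\nu\in\mathcal O(s,s')$, the set $H=\{x\in Y:\nu_x\in\mathcal O(s,s')\}$ has measure greater than $\mu(Y)/2$. For $x\in H$ the conditions $(s,\nu_x)$ and $q$ have a common extension, which forces $x\in\dot N\subseteq U$. So $H\subseteq U$, a contradiction.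

Let $Z=\bigcup_{s,b}Z_{s,b}\in\mathcal E$. If $x\notin Z$, then no condition forces $x\in\dot N$, so $\Vdash x\notin\dot N$.
\end{proof}

\begin{lemma}\label{lem:trace}
For every $\alpha$ and every $\mathbb P_\alpha$-name $\dot c$ for a code there is a code $c^*\in V$ with $\Vdash_{\mathbb P_\alpha}N_{\dot c}\cap V\subseteq N_{c^*}$.
\end{lemma}

\begin{proof}
Induction on $\alpha$; the case $\alpha=0$ is trivial. By merging it suffices to treat one row of $\dot c$, that is, a name $(\dot U_k)$ for a null sequence, with $\dot N=\bigcap_k\dot U_k$.

\emph{$\alpha=\beta+1$.} In $V[G_\beta]$, Lemmas~\ref{lem:trace1} and~\ref{lem:codes} give a code $c'$ such that $\mathbb S$ forces $\dot N\cap V[G_\beta]\subseteq N_{c'}$. Apply the induction hypothesis to a $\mathbb P_\beta$-name for $c'$.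

\emph{$\operatorname{cf}(\alpha)>\omega$.} By (I4) the name is equivalent to a $\mathbb P_\beta$-name with $\beta<\alpha$, and the induction hypothesis applies by absoluteness.

\emph{$\operatorname{cf}(\alpha)=\omega$.} Let $\alpha=\sup_n\alpha_n$ with $\alpha_n<\alpha$. Seen from $V[G_{\alpha_n}]$, a condition in $G_{\alpha_n}$ is the trivial condition of the quotient, so the argument for countable posets applies to it. In $V[G_{\alpha_n}]$ choose for each $k$ a set $\tilde U^n_k$ such that some condition of $\mathbb P_\alpha/G_{\alpha_n}$ forces $\dot U_k=\tilde U^n_k$; then $\mu(\tilde U^n_k)\le2^{-k}$. The sets $U^n_k=\bigcap_{j\le k}\tilde U^n_j$ form a null sequence; let $N^n=\bigcap_kU^n_k$. If $x\in V[G_{\alpha_n}]$ and every condition of the quotient forces $x\in\dot N$, then $x\in\tilde U^n_k$ for all $k$, so $x\in N^n$. By the induction hypothesis and merging there is a code $c^*\in V$ with $\Vdash_{\mathbb P_{\alpha_n}}\dot N^n\cap V\subseteq N_{c^*}$ for all $n$. Suppose that $x\in\mathbb R\cap V$, $x\notin N_{c^*}$ and $q\Vdash x\in\dot N$. By (I3), $q\in\mathbb P_{\alpha_n}$ for some $n$. For a generic $G_{\alpha_n}\ni q$, (I2) gives $x\in N^n\cap V\subseteq N_{c^*}$,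 a contradiction. So $\Vdash x\notin\dot N$ for all $x\in(\mathbb R\cap V)\setminus N_{c^*}$.
\end{proof}

\section{New reals and earlier generic sequences}\label{sec:robust}

For the hull property we need: a point $r\in2^\omega$ added after stage $\delta'$ lies in infinitely many terms of generic sequences added \emph{before} $\delta'$. Genericity of such a sequence cannot be applied to $r$, which does not exist yet. The solution is to extract from a name $\dot r$ countably many families $\mathcal R\subseteq\mathrm{Clop}$ in the ground model such that any ground model sequence with infinitely many terms in each $\mathcal R$ catches $\dot r$ infinitely often. These countably many families appear at an earlier stage, and genericity can be applied to them.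

Say that $e\in\mathrm{Clop}^\omega$ \emph{hits} $\mathcal R\subseteq\mathrm{Clop}$ if $e(i)\in\mathcal R$ for infinitely many $i$, and that $e$ hits a set $\mathfrak R$ of families if it hits each member of $\mathfrak R$. As the simplest case let $\dot r$ be the generic real of Cohen forcing $2^{<\omega}$, and $\mathcal R_t=\{D:D\cap[t]\ne\emptyset\}$. If $e\in V$ hits all $\mathcal R_t$, then $\Vdash\exists^\infty i\ \dot r\in e(i)$: given $t$ and $m$, take $i\ge m$ with $e(i)\cap[t]\ne\emptyset$ and $t'\supseteq t$ with $[t']\subseteq e(i)$.

The families must be large in a sense that meets two demands. For every measure $\nu$ a large family must contain a set $D$ with $\nu(D)<1$, so that the $\mathbb S$-generic sequence hits it; and largeness should be measured by a probability, so that Lemma~\ref{lem:avg} applies. Random clopen sets of small density meet both. For $L<\omega$ let $\mathrm{Clop}_L$ be the finite set of all unions of cylinders $[t]$, $t\in2^L$. For $0<\varepsilon<1$ let $\pi_{L,\varepsilon}$ be the law on $\mathrm{Clop}_L$ of the random set $D$ that contains each $[t]$, $t\in2^L$, independently with probability $\varepsilon$. For $\mathcal R\subseteq\mathrm{Clop}$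 write $\pi_{L,\varepsilon}(\mathcal R)$ for $\pi_{L,\varepsilon}(\mathcal R\cap\mathrm{Clop}_L)$. For every measure $\nu$ and all distinct $t_1,\dots,t_m\in2^L$,
\begin{equation}\label{eq:random}
\int\nu(D)\,d\pi_{L,\varepsilon}(D)=\varepsilon\,\nu(2^\omega),\qquad\pi_{L,\varepsilon}(\{D:\exists j\ [t_j]\subseteq D\})=1-(1-\varepsilon)^m.
\end{equation}

\begin{definition}\label{def:robust}
A family $\mathcal R\subseteq\mathrm{Clop}$ is \emph{robust} if for all rational $\varepsilon,\gamma\in(0,1)$ there is $L_0$ such that $\pi_{L,\varepsilon}(\mathcal R)\ge1-\gamma$ for all $L\ge L_0$.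
\end{definition}

Robustness is an arithmetical property of $\mathcal R$, and hitting is an arithmetical property of $e$ and $\mathcal R$; both are therefore absolute. The family $\mathrm{Clop}$ is robust, and so is each $\mathcal R_t$ above, since $\pi_{L,\varepsilon}(\mathcal R_t)=1-(1-\varepsilon)^{2^{L-|t|}}$ for $L\ge|t|$.

\begin{lemma}\label{lem:hit}
The $\mathbb S$-generic sequence over $V$ hits every robust family $\mathcal R\in V$.
\end{lemma}

\begin{proof}
Let $(s,\nu)$ be a condition and $m<\omega$; appending empty sets, we may assume $|s|\ge m$. Choose a rational $\varepsilon\in(0,1)$ with $\varepsilon\nu(2^\omega)<\frac13$ and $L$ with $\pi_{L,\varepsilon}(\mathcal R)\ge\frac23$. By \eqref{eq:random} and Markov's inequality, $\nu(D)\ge1$ has probability less than $\frac13$. So there is $D\in\mathcal R$ with $\nu(D)<1$, and Lemma~\ref{lem:generic}(a) gives an extension forcing $C_{|s|}=D\in\mathcal R$.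
\end{proof}

That $\dot r$ is new will be used through the tree of its possible initial segments. A \emph{pruned tree} is a nonempty set $T\subseteq2^{<\omega}$ closed under initial segments in which every node has a proper extension; a \emph{branch} of $T$ is a $z\in2^\omega$ all of whose initial segments are in $T$.

\begin{lemma}\label{lem:tree}
Let $T$ be a pruned tree. Then $|T\cap2^L|$ is nondecreasing in $L$. If it is bounded, then $T$ has finitely many branches, and $T$ has no other branches in any forcing extension. If it is unbounded, then $\mathcal R_T=\{D:[t]\subseteq D\text{ for some }t\in T\}$ is robust.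
\end{lemma}

\begin{proof}
Each node of length $L$ has an extension of length $L+1$, and distinct nodes have distinct extensions. In the bounded case $|T\cap2^L|$ is constant for $L\ge L_1$, so each node of length at least $L_1$ has exactly one extension in $T$ of each greater length, and a branch in any extension is determined by its restriction to $L_1$. In the unbounded case $\pi_{L,\varepsilon}(\mathcal R_T)\ge1-(1-\varepsilon)^{|T\cap2^L|}\to1$ by \eqref{eq:random}.
\end{proof}

\begin{lemma}[One step, new reals]\label{lem:new1}
Let $\dot r$ be an $\mathbb S$-name for an element of $2^\omega$. There is a countable set $\mathfrak R\in V$ of robust families such that for every $e\in\mathrm{Clop}^\omega\cap V$ hitting $\mathfrak R$,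
\[
\Vdash\ \dot r\in V\ \text{ or }\ \exists^\infty i\ \dot r\in e(i).
\]
\end{lemma}

\begin{proof}
For $s\in\mathrm{Clop}^{<\omega}$ and $b<\omega$ let
\[
\mathcal F_{s,b}=\{\nu\in\mathcal M_b:(s,\nu)\Vdash\dot r\notin V\},\qquad\mathcal U_{s,b}=\{D:(s,\nu)\nVdash\dot r\notin D\text{ for all }\nu\in\mathcal F_{s,b}\},
\]
and let $\mathfrak R$ consist of all $\mathcal U_{s,b}$. Suppose that $e$ hits $\mathfrak R$ and the conclusion fails. Then some $(s,\nu)$ forces $\dot r\notin V$ and $\dot r\notin e(i)$ for all $i\ge m'$, for some $m'$. Take $b\ge\nu(2^\omega)$, so that $\nu\in\mathcal F_{s,b}$, and $i\ge m'$ with $e(i)\in\mathcal U_{s,b}$; this is a contradiction. It remains to show that $\mathcal U_{s,b}$ is robust.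

The sets $\mathcal F_{s,b}$ are compact: if $(s,\nu)\nVdash\dot r\notin V$, then some $q=(s',\nu')\le(s,\nu)$ forces $\dot r\in V$, and by Lemma~\ref{lem:amalg} the neighborhood $\mathcal O(s,s')$ of $\nu$ misses $\mathcal F_{s,b}$.

Fix $s,b,\varepsilon,\gamma$. If $\mathcal F_{s,b}=\emptyset$, then $\mathcal U_{s,b}=\mathrm{Clop}$; assume $\mathcal F_{s,b}\neq\emptyset$. Choose $m\ge1$ with $(1-\varepsilon)^m<\gamma/2$ and let $\kappa=2m$. For a measure $\nu$ let $T_\nu$ be the set of all $t\in 2^{<\omega}$ such that some $q\le(s,\nu)$ forces $t\subset\dot r$. It is a pruned tree, and $(s,\nu)$ forces that $\dot r$ is a branch of it.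

\emph{Uniform width: there is $L_0$ with $|T_\nu\cap2^L|\ge m$ for all $L\ge L_0$ and all $\nu\in\mathcal F_{s,\kappa b}$.} Let $\nu\in\mathcal F_{s,\kappa b}$. Since $(s,\nu)\Vdash\dot r\notin V$, the width of $T_\nu$ is unbounded by Lemma~\ref{lem:tree}. So there are $\ell$, distinct $t_1,\dots,t_m\in2^\ell$ and $q^j=(s^j,\nu^j)\le(s,\nu)$ forcing $t_j\subset\dot r$. If $\nu^*$ lies in the neighborhood $\bigcap_j\mathcal O(s,s^j)$ of $\nu$, then $(s,\nu^*)$ is compatible with each $q^j$, so $t_1,\dots,t_m\in T_{\nu^*}$ and $|T_{\nu^*}\cap2^L|\ge m$ for $L\ge\ell$. Cover $\mathcal F_{s,\kappa b}$ by finitely many such neighborhoods and let $L_0$ be the largest of the corresponding $\ell$.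

\emph{Averaging.} Let $L\ge L_0$, $\pi=\pi_{L,\varepsilon}$ and $B=\mathrm{Clop}_L\setminus\mathcal U_{s,b}$, and suppose $\pi(B)>\gamma$. For $D\in B$ pick $\nu_D\in\mathcal F_{s,b}$ with $(s,\nu_D)\Vdash\dot r\notin D$. Let $\bar\nu\in\mathcal M_{\kappa b}$ be the measure of Lemma~\ref{lem:avg} for the probability $\pi/\pi(B)$ on $B$ and the factor $\kappa$. Then $\bar\nu\in\mathcal F_{s,\kappa b}$, because by Lemmas~\ref{lem:avg} and~\ref{lem:amalg} every $q\le(s,\bar\nu)$ is compatible with some $(s,\nu_D)$ and so cannot force $\dot r\in V$. By uniform width there are distinct $t_1,\dots,t_m\in2^L$ and $q^j=(s^j,\nu^j)\le(s,\bar\nu)$ forcing $t_j\subset\dot r$. By Lemma~\ref{lem:avg}, for each $j$ the set of $D\in B$ with $\nu_D\notin\mathcal O(s,s^j)$ has $\pi$-measure less than $\pi(B)/\kappa$. So $B'=\{D\in B:\nu_D\in\bigcap_j\mathcal O(s,s^j)\}$ satisfies $\pi(B')>\pi(B)(1-m/\kappa)=\pi(B)/2>\gamma/2$. By \eqref{eq:random}, the set of $D$ containing some $[t_j]$ has $\pi$-measure greater than $1-\gamma/2$. Hence there are $D\in B'$ and $j$ with $[t_j]\subseteq D$. The conditions $(s,\nu_D)$ and $q^j$ are compatible, the first forces $\dot r\notin D$, and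 the second forces $\dot r\in[t_j]\subseteq D$. This contradiction shows $\pi_{L,\varepsilon}(\mathcal U_{s,b})\ge1-\gamma$ for all $L\ge L_0$.
\end{proof}

In an iteration, Lemma~\ref{lem:new1} applied at stage $\beta$ yields robust families in $V[G_\beta]$, and these must be replaced by families in $V$. This needs a second preservation statement, whose proof follows the same pattern.

\begin{lemma}[One step, robust families]\label{lem:rob1}
Let $\dot{\mathcal R}$ be an $\mathbb S$-name for a robust family. There is a countable set $\mathfrak R\in V$ of robust families such that every $e\in\mathrm{Clop}^\omega\cap V$ hitting $\mathfrak R$ is forced to hit $\dot{\mathcal R}$.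
\end{lemma}

\begin{proof}
Let $\mathfrak R$ consist of the families $\mathcal U_{s,b}=\{D:(s,\nu)\nVdash D\notin\dot{\mathcal R}\text{ for all }\nu\in\mathcal M_b\}$, for $s\in\mathrm{Clop}^{<\omega}$ and $b<\omega$. If $e$ hits $\mathfrak R$ and $(s,\nu)$ forces $e(i)\notin\dot{\mathcal R}$ for all $i\ge m$, then $b\ge\nu(2^\omega)$ and $i\ge m$ with $e(i)\in\mathcal U_{s,b}$ give a contradiction.

To see that $\mathcal U_{s,b}$ is robust, fix $\varepsilon,\gamma$. For each $\nu\in\mathcal M_{2b}$ there are $q=(s',\nu')\le(s,\nu)$ and $\ell$ with $q\Vdash\forall L\ge\ell\ \ \pi_{L,\varepsilon}(\dot{\mathcal R})\ge1-\gamma/2$, and $\mathcal O(s,s')$ is a neighborhood of $\nu$. By compactness there are finitely many such pairs $(q_k,\ell_k)$, with $q_k=(s^k,\nu^k)$, such that the sets $\mathcal O(s,s^k)$ cover $\mathcal M_{2b}$. Let $L\ge\max_k\ell_k$, $\pi=\pi_{L,\varepsilon}$ and $B=\mathrm{Clop}_L\setminus\mathcal U_{s,b}$, and suppose $\pi(B)>\gamma$. For $D\in B$ pick $\nu_D\in\mathcal M_b$ with $(s,\nu_D)\Vdash D\notin\dot{\mathcal R}$. Let $\bar\nu\in\mathcal M_{2b}$ be the measure of Lemma~\ref{lem:avg} for the probability $\pi/\pi(B)$ on $B$ and $\kappa=2$,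 and choose $k$ with $\bar\nu\in\mathcal O(s,s^k)$. Then $B'=\{D\in B:\nu_D\in\mathcal O(s,s^k)\}$ has $\pi(B')>\pi(B)/2>\gamma/2$. Since $B'$ is finite, $q_k$ and all $(s,\nu_D)$, $D\in B'$, have a common extension by Lemma~\ref{lem:amalg}. It forces $B'\cap\dot{\mathcal R}=\emptyset$, hence $\pi(\dot{\mathcal R})<1-\gamma/2$, contrary to the choice of $q_k$.
\end{proof}

\begin{lemma}\label{lem:iter}
For every $\alpha$ the following hold.
\begin{itemize}
\item[$(\mathrm R_\alpha)$] For every $\mathbb P_\alpha$-name $\dot{\mathcal R}$ for a robust family there is a countable set $\mathfrak R\in V$ of robust families such that every $e\in\mathrm{Clop}^\omega\cap V$ hitting $\mathfrak R$ is forced to hit $\dot{\mathcal R}$.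
\item[$(\mathrm N_\alpha)$] For every $\mathbb P_\alpha$-name $\dot r$ for an element of $2^\omega$ there is a countable set $\mathfrak R\in V$ of robust families such that for every $e\in\mathrm{Clop}^\omega\cap V$ hitting $\mathfrak R$ it is forced that $\dot r\in V$ or $\exists^\infty i\ \dot r\in e(i)$.
\end{itemize}
\end{lemma}

\begin{proof}
Simultaneous induction on $\alpha$. For $\alpha=0$ take $\mathfrak R=\{\mathcal R\}$ and $\mathfrak R=\emptyset$. If $\operatorname{cf}(\alpha)>\omega$, then by (I4) the names $\dot{\mathcal R}$ and $\dot r$ are equivalent to $\mathbb P_\beta$-names with $\beta<\alpha$, and the induction hypothesis applies by absoluteness. Below, $e\in V$ is a sequence hitting the set $\mathfrak R$ under discussion, and $\bar0\in2^\omega$ is the zero sequence.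

\emph{$\alpha=\beta+1$, $(\mathrm R_\alpha)$.} In $V[G_\beta]$ let $(\mathcal R_n)_{n<\omega}$ list the families given by Lemma~\ref{lem:rob1}. Let $\mathfrak R$ be the union of the sets given by $(\mathrm R_\beta)$ for the names $\dot{\mathcal R}_n$. In $V[G_\beta]$, $e$ hits all $\mathcal R_n$, so $\mathbb S$ forces that $e$ hits $\dot{\mathcal R}$.

\emph{$\alpha=\beta+1$, $(\mathrm N_\alpha)$.} The real may be new over $V[G_\beta]$ or only over $V$. In $V[G_\beta]$ let $(\mathcal R_n)_{n<\omega}$ list the families given by Lemma~\ref{lem:new1} for $\dot r$. By the ccc of $\mathbb S$ only countably many $z\in2^\omega\cap V[G_\beta]$ are forced by some condition to equal $\dot r$; let $(z_k)_{k<\omega}$ list them together with $\bar0$. Let $\mathfrak R$ be the union of the sets given by $(\mathrm R_\beta)$ for all $\dot{\mathcal R}_n$ and by $(\mathrm N_\beta)$ for all $\dot z_k$. Work in $V[G_{\beta+1}]$, and let $r$ be the value of $\dot r$. If $r\notin V[G_\beta]$, then $r\in e(i)$ for infinitely many $i$, because $e$ hits all $\mathcal R_n$. If $r\in V[G_\beta]$, then $r=z_k$ for some $k$, so $r\in V$ or $r\in e(i)$ for infinitely many $i$.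

Now let $\operatorname{cf}(\alpha)=\omega$ and $\alpha=\sup_n\alpha_n$ with $\alpha_n<\alpha$.

\emph{$(\mathrm R_\alpha)$.} In $V[G_{\alpha_n}]$ let $\mathcal R^n$ be the set of all $D$ such that some condition of $\mathbb P_\alpha/G_{\alpha_n}$ forces $D\in\dot{\mathcal R}$. It is robust. Given $\varepsilon,\gamma$, some condition $p$ of the quotient forces $\forall L\ge\ell\ \ \pi_{L,\varepsilon}(\dot{\mathcal R})\ge1-\gamma$ for some $\ell$. For each $L\ge\ell$ an extension of $p$ decides the finite set $\dot{\mathcal R}\cap\mathrm{Clop}_L$; its value has $\pi_{L,\varepsilon}$-measure at least $1-\gamma$ and is contained in $\mathcal R^n$. Let $\mathfrak R$ be the union of the sets given by $(\mathrm R_{\alpha_n})$ for $\dot{\mathcal R}^n$, $n<\omega$. Suppose that $q$ forces $e(i)\notin\dot{\mathcal R}$ for all $i\ge m$. By (I3), $q\in\mathbb P_{\alpha_n}$ for some $n$; let $G_{\alpha_n}\ni q$ be generic. There is $i\ge m$ with $e(i)\in\mathcal R^n$, so some condition of the quotient forces $e(i)\in\dot{\mathcal R}$, while by (I2) every condition of the quotient forces the opposite.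

\emph{$(\mathrm N_\alpha)$.} In $V[G_{\alpha_n}]$ let $T^n$ be the set of all $t$ such that some condition of $\mathbb P_\alpha/G_{\alpha_n}$ forces $t\subset\dot r$. It is a pruned tree, and the quotient forces that $\dot r$ is a branch of it. If $T^n$ has bounded width, let $(z^n_k)_{k<\omega}$ list its branches with repetitions and let $\mathcal R^n=\mathrm{Clop}$. Otherwise let $z^n_k=\bar0$ for all $k$ and $\mathcal R^n=\mathcal R_{T^n}$, which is robust by Lemma~\ref{lem:tree}. Let $\mathfrak R$ be the union of the sets given by $(\mathrm R_{\alpha_n})$ for $\dot{\mathcal R}^n$ and by $(\mathrm N_{\alpha_n})$ for $\dot z^n_k$, $n,k<\omega$. Suppose that $q$ forces $\dot r\notin V$ and $\dot r\notin e(i)$ for all $i\ge m$. Take $n$ with $q\in\mathbb P_{\alpha_n}$ and a generic $G_{\alpha_n}\ni q$. If $T^n$ has bounded width, let $r$ be the value of $\dot r$ in an extension by the quotient. By Lemma~\ref{lem:tree}, $r=z^n_k$ for some $k$. As $r\notin V$, we get $r\in e(i)$ for infinitely many $i$, a contradiction. If $T^n$ has unbounded width, there are $i\ge m$ and $t\in T^n$ with $[t]\subseteq e(i)$, so some condition of the quotient forces $\dot r\in e(i)$,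 contradicting (I2).
\end{proof}

\section{The model}\label{sec:model}

We prove Proposition~\ref{prop:model}. Let $V\models\mathrm{CH}$, let $G$ be $\mathbb P_{\omega_2}$-generic over $V$, and put $G_\delta=G\cap\mathbb P_\delta$, $W_\delta=V[G_\delta]$ for $\delta<\omega_2$, and $W=V[G]$. By (I1), $W$ is a ccc extension of $V$. By (I2), $W$ is an extension of each $W_\delta$ by $\mathbb P_{\omega_2}$ computed in $W_\delta$, since $\delta+\omega_2=\omega_2$; so Lemmas~\ref{lem:trace} and~\ref{lem:iter} can be applied with $W_\delta$ as the ground model. CH in $V$ is used only in the next lemma.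

\begin{lemma}\label{lem:count}
In $W$ the following hold.
\begin{itemize}
\item[(a)] Each $W_\delta$, $\delta<\omega_2$, has exactly $\aleph_1$ reals.
\item[(b)] Every set of at most $\aleph_1$ reals is contained in some $W_\delta$, $\delta<\omega_2$.
\item[(c)] If $\delta<\omega_2$ and $\operatorname{cf}(\delta)=\omega_1$, every real in $W_\delta$ is in some $W_\xi$ with $\xi<\delta$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $Q$ is a ccc poset of size at most $\aleph_1$ in $V$, there are at most $\aleph_1^{\aleph_0}=\aleph_1$ nice $Q$-names for reals, by CH. So it suffices to find in $V$ a dense $Q_\delta\subseteq\mathbb P_\delta$ with $|Q_\delta|\le\aleph_1$, which we do by induction on $\delta<\omega_2$. At limits let $Q_\delta=\bigcup_{\gamma<\delta}Q_\gamma$, which is dense by (I3). For $\delta=\gamma+1$ let $Q_\delta$ consist of the pairs $(q,\dot x)$ with $q\in Q_\gamma$ and $\dot x$ given by a nice $Q_\gamma$-name for a real coding a condition of $\mathbb S$. Every $\mathbb P_\gamma$-name for a condition of $\mathbb S$ is forced to equal such an $\dot x$, so $Q_\delta$ is dense.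

Part (c) is (I4) for $\alpha=\delta$, and (b) follows from (I4) for $\alpha=\omega_2$ and the regularity of $\omega_2$.
\end{proof}

\subsection*{The selection property}
The idea is to reflect the argument from CH to an intermediate model, which has only $\aleph_1$ codes, and to use Lemma~\ref{lem:trace} to see that later codes do not matter. Work in $W$ and let $Y_i\notin\mathcal E$ $(i<\omega_1)$. For each $i$ and each code $c$ pick $x(i,c)\in Y_i\setminus N_c$. By Lemma~\ref{lem:count}(a),(b) there is a strictly increasing sequence $(\delta_\xi)_{\xi<\omega_1}$ in $\omega_2$ such that $x(i,c)\in W_{\delta_{\xi+1}}$ for all $i<\omega_1$ and all codes $c\in W_{\delta_\xi}$. Let $\delta=\sup_\xi\delta_\xi<\omega_2$; it has cofinality $\omega_1$. By Lemma~\ref{lem:count}(c) every code $c\in W_\delta$ is in some $W_{\delta_\xi}$, so $x(i,c)\in W_\delta$ for all $i$. List the codes in $W_\delta$ as $(c_i)_{i<\omega_1}$, and let $a_i=x(i,c_i)\in Y_i\cap W_\delta$ and $A=\{a_i:i<\omega_1\}$. If $A\in\mathcal E$, then $A\subseteq N_c$ for a code $c\in W$, and Lemma~\ref{lem:trace} over $W_\delta$ gives a code $c^*\in W_\delta$ with $A\subseteq N_c\cap W_\delta\subseteq N_{c^*}$.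 But $c^*=c_i$ for some $i$, and $a_i\notin N_{c_i}$. So $A\notin\mathcal E$.

\subsection*{The hull property}
For $\eta<\omega_2$ let $e_\eta=(C^\eta_i)_{i<\omega}\in W_{\eta+1}$ be the $\mathbb S$-generic sequence over $W_\eta$ added at stage $\eta$, and in $W$ let $K^\eta=\bigcup_m\bigcap_{i\ge m}(2^\omega\setminus C^\eta_i)$, an $F_\sigma$ set. By Lemma~\ref{lem:generic}(b), $2^\omega\cap W_\eta\subseteq K^\eta$.

Let $Z\subseteq2^\omega$ with $|Z|\le\aleph_1$. Choose $\delta_0<\omega_2$ with $Z\subseteq W_{\delta_0}$ and put $\delta'=\delta_0+\omega_1$. The $\aleph_1$ sets $K^\eta$, $\delta_0\le\eta<\delta'$, contain $Z$. We show that their intersection is contained in $W_{\delta'}$, which has $\aleph_1$ reals. Let $r\in2^\omega\setminus W_{\delta'}$ and let $\dot r\in W_{\delta'}$ be a name for $r$ that is forced to be an element of $2^\omega$. Let $\mathfrak R\in W_{\delta'}$ be given by $(\mathrm N_{\omega_2})$ of Lemma~\ref{lem:iter} over $W_{\delta'}$. An enumeration of $\mathfrak R$ is a real, and $\operatorname{cf}(\delta')=\omega_1$, so by Lemma~\ref{lem:count}(c) there is $\eta$ with $\delta_0\le\eta<\delta'$ and $\mathfrak R\in W_\eta$. The members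 of $\mathfrak R$ are robust in $W_\eta$ by absoluteness, so $e_\eta$ hits $\mathfrak R$ by Lemma~\ref{lem:hit} over $W_\eta$. Moreover $e_\eta\in W_{\eta+1}\subseteq W_{\delta'}$. Since $r\notin W_{\delta'}$, the choice of $\mathfrak R$ gives $r\in C^\eta_i$ for infinitely many $i$, that is, $r\notin K^\eta$. The cofinality of $\delta'$ is what provides a sequence $e_\eta$ that is at once generic over a model containing $\mathfrak R$ and an element of the ground model $W_{\delta'}$.

\subsection*{Statement (B)}
Given $\aleph_1$ members of $\mathcal E$ in $W$, choose codes for supersets of them; by Lemma~\ref{lem:count}(b) these codes lie in one $W_\delta$. By Lemma~\ref{lem:generic}(c) there is $z\in2^\omega\cap W_{\delta+1}$ that is Cohen over $W_\delta$. Let $x=h(z)$, and let $(U_k)\in W_\delta$ be a null sequence. The set $\mathcal D=\{t:I_t\cap U_k=\emptyset\text{ for some }k\}$ belongs to $W_\delta$, and it is dense in $2^{<\omega}$. Indeed, given $t$, take $k>|t|$. Then $\mu(U_k)<\mu(I_t)$ and $U_k$ is closed, so some nonempty open interval $J$ in the interior of $I_t$ misses $U_k$. For large $L$ there is $t'\in2^L$ with $I_{t'}\subseteq J$, and $t'\supseteq t$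 because the intervals $I_{t''}$, $t''\in2^{|t|}$, have disjoint interiors. So $z$ has an initial segment $t'\in\mathcal D$, and $x\in I_{t'}$ is not in $\bigcap_kU_k$. Hence $x\notin N_c$ for every code $c\in W_\delta$, and the given sets do not cover $\mathbb R$.

This proves Proposition~\ref{prop:model}, and with Proposition~\ref{prop:dichotomy} it proves Theorem~\ref{thm:main}. \qed

\section{Hausdorff topologies from a Suslin tree}\label{sec:suslin}

A \emph{tree} is a partial order $(T,\le)$ in which the predecessors of each node $t$ are well ordered; their order type is the height $\operatorname{ht}(t)$. Let $T_\alpha$ be the set of nodes of height $\alpha$ and $T{\restriction}\alpha$ the set of nodes of height less than $\alpha$. An \emph{antichain} is a set of pairwise incomparable nodes. A \emph{Suslin tree} is a tree of height $\omega_1$ without uncountable chains or antichains. A \emph{normal Suslin tree} is a tree of height $\omega_1$ with a root, with countable levels and without uncountable antichains, in which every node has at least two immediate successors and has extensions at all higher levels below $\omega_1$. Such a tree has no uncountable chain,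 since for a chain $(t_\alpha)_{\alpha<\omega_1}$ with $t_\alpha\in T_\alpha$, immediate successors $t'_\alpha\ne t_{\alpha+1}$ of $t_\alpha$ would form an uncountable antichain. It is a standard fact that if there is a Suslin tree, there is a normal one.

In Case B of Section~\ref{sec:dichotomy} the members of the partitions $\mathcal T_\alpha$, ordered by reverse inclusion, form a splitting tree of height $\omega_1$ in which incomparable nodes are disjoint open sets, so that antichains are countable, and every point leaves the tree at a countable level. We reverse this picture: each point of $X$ is assigned a branch of countable length through a Suslin tree, and the nodes define the open sets. This is Example~\ref{ex:psi} with $T$ in place of $2^{<\omega}$. The gain is that condition \eqref{eq:psi} is replaced by the hypothesis on $X$, because a maximal antichain of $T$ lies below a countable level.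

\begin{proof}[Proof of Theorem~\ref{thm:compl}(2)]
Let $T$ be a normal Suslin tree and $X=\bigcup_{i<\omega_1}E_i$ with $E_i\in\mathcal E$. For $x\in X$ let $\rho(x)$ be the least $i$ with $x\in E_i$. For $\alpha<\omega_1$ the set $X_{\le\alpha}=\{x\in X:\rho(x)\le\alpha\}$ is contained in $\bigcup_{i\le\alpha}E_i$, so it is in $\mathcal E$.

\emph{Splitting $X$ into $\aleph_1$ sets not in $\mathcal E$ (Ulam).} Fix injections $f_\beta:\beta\to\omega$ for $\beta<\omega_1$, and let $A_{\alpha,n}=\{x\in X:\rho(x)>\alpha,\ f_{\rho(x)}(\alpha)=n\}$. For each $\alpha$ we have $\bigcup_nA_{\alpha,n}=X\setminus X_{\le\alpha}\notin\mathcal E$, so some $A_{\alpha,n}\notin\mathcal E$. One $n$ serves uncountably many $\alpha$, and for fixed $n$ the sets $A_{\alpha,n}$ are pairwise disjoint because the $f_\beta$ are injective. Since $|T|=\aleph_1$, we can index $\aleph_1$ of these sets by $T$ and add the remaining points of $X$ to one of them. This gives a partition of the set $X$ into pieces $X_t\notin\mathcal E$, $t\in T$.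

\emph{Points as branches.} Let $(\lambda_i)_{i<\omega_1}$ enumerate the nonzero countable limit ordinals in increasing order; then $\lambda_i\ge i$. A \emph{$\lambda_i$-branch} is a chain in $T{\restriction}\lambda_i$ with one node on each level below $\lambda_i$; it is closed downward. It is \emph{free} if it has no upper bound in $T_{\lambda_i}$. Through every node $t$ with $\operatorname{ht}(t)<\lambda_i$ there are $2^{\aleph_0}$ free $\lambda_i$-branches. To see this, let $(\beta_n)$ be cofinal in $\lambda_i$, put $t_\emptyset=t$, and let $t_{\sigma^\frown0},t_{\sigma^\frown1}\in T{\restriction}\lambda_i$ be nodes of height at least $\beta_{|\sigma|}$ extending two different immediate successors of $t_\sigma$, for $\sigma\in2^{<\omega}$. Distinct $y\in2^\omega$ give distinct $\lambda_i$-branches, generated by the nodes $t_{y{\restriction}n}$. Each of the countably many nodes of $T_{\lambda_i}$ bounds only one $\lambda_i$-branch, so all but countably many of these branches are free.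

Fix $i$. The set $\rho^{-1}(i)$ has size at most $2^{\aleph_0}$; well order it so that proper initial segments have size less than $2^{\aleph_0}$. By recursion choose pairwise distinct free $\lambda_i$-branches $b_x$, $x\in\rho^{-1}(i)$, such that $t\in b_x$ whenever $x\in X_t$ and $\operatorname{ht}(t)<\lambda_i$. Having done this for all $i$, put $U_t=\{x\in X:t\in b_x\}$. We note three properties.
\begin{itemize}
\item[(U1)] $U_t\notin\mathcal E$. If $x\in X_t$ and $\rho(x)>\operatorname{ht}(t)$, then $\lambda_{\rho(x)}>\operatorname{ht}(t)$ and $x\in U_t$; so $U_t\supseteq X_t\setminus X_{\le\operatorname{ht}(t)}$.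
\item[(U2)] $U_{t'}\subseteq U_t$ if $t\le t'$; $U_t\cap U_{t'}=\emptyset$ if $t,t'$ are incomparable; and $U_t=X$ if $t$ is the root.
\item[(U3)] Distinct $x,y\in X$ lie in disjoint sets $U_t,U_{t'}$. Let $\rho(x)\le\rho(y)$. Then $b_x\not\subseteq b_y$: if $\rho(x)=\rho(y)$, the branches are distinct and have the same length, and if $\rho(x)<\rho(y)$ and $b_x\subseteq b_y$, the node of $b_y$ of height $\lambda_{\rho(x)}$ would bound the free branch $b_x$. Take $t\in b_x\setminus b_y$ and the node $t'\in b_y$ of the same height; they are distinct, hence incomparable.
\end{itemize}

\emph{The topology.} By (U2) the sets $U_t\setminus N$ $(t\in T$, $N\in\mathcal E|X)$ together with $\emptyset$ are closed under finite intersections and cover $X$, so they form a base of a topology $\tau$, which is Hausdorff by (U3). By (U1) nonempty open sets are not in $\mathcal E$. Each $N\in\mathcal E|X$ is closed, since $X\setminus N$ is basic, and has empty interior; so it is nowhere dense.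

Conversely, every nowhere dense set is contained in the complement of a dense open set $G$, namely the complement of its closure, and we show $X\setminus G\in\mathcal E$. Let $I$ be the set of $t\in T$ such that $U_t\setminus N_t\subseteq G$ for some $N_t\in\mathcal E|X$. Every $t\in T$ has an extension in $I$: the nonempty open set $G\cap U_t$ contains some $U_s\setminus N\neq\emptyset$, so $s\in I$ and $s,t$ are comparable; if $s<t$, then $U_t\setminus N\subseteq U_s\setminus N\subseteq G$ and $t\in I$. Let $A$ be maximal among the antichains contained in $I$. Every $t\in T$ is comparable with a member of $A$: take $s\ge t$ in $I$ and, by maximality, $a\in A$ comparable with $s$; if $a\le s$, then $a$ and $t$ lie below $s$ and are comparable, and if $a>s$, then $a>t$. The antichain $A$ is countable; let $\alpha<\omega_1$ exceed the heights of its members. Then every node of $T_\alpha$ extends a member of $A$. If $\rho(x)>\alpha$, then $b_x$ has a node of height $\alpha$, so $x\in U_a$ for some $a\in A$, and $x\in G\cup N_a$. Thus $X\setminus G\subseteq X_{\le\alpha}\cup\bigcup_{a\in A}N_a\in\mathcal E$. So the nowhere dense sets are exactly the members of $\mathcal E|X$,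 and so are the meager sets.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:compl}(3)]
``Only if'' follows from Theorem~\ref{thm:main}(A) and Lemma~\ref{lem:hausdorff}. For ``if'', by part (2) it suffices to show that a normal Suslin tree $T\in V$ remains one in $W$. Since $\omega_1$ is preserved, only the countability of antichains needs proof. Suppose that $p\in\mathbb P_{\omega_2}$ forces $\dot A$ to be an uncountable antichain of $T$. In $V$ choose by recursion on $\xi<\omega_1$ conditions $p_\xi\le p$ and distinct nodes $t_\xi$ with $p_\xi\Vdash t_\xi\in\dot A$; this is possible because $p$ forces $\dot A\not\subseteq\{t_\zeta:\zeta<\xi\}$. There is an uncountable $S\subseteq\omega_1$ such that the $p_\xi$, $\xi\in S$, are pairwise compatible: either one condition occurs uncountably often, or we apply the Knaster property from (I1). For distinct $\xi,\zeta\in S$ a common extension of $p_\xi$ and $p_\zeta$ forces $t_\xi,t_\zeta\in\dot A$, so these nodes are incomparable. Then $\{t_\xi:\xi\in S\}\in V$ is an uncountable antichain of $T$, a contradiction.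
\end{proof}

\begin{remark}\label{rem:final}
The hypothesis $X\notin\mathcal E$ in parts (2) and (3) cannot be dropped: if $X$ is a singleton, then $X\in\mathcal E$, but $X$ is not meager in its only topology. In the model $W$ of part (3) both sides of the equivalence occur. By the selection property $\mathbb R$ has a subset $X\notin\mathcal E$ of size $\aleph_1$, which is a union of $\aleph_1$ singletons and so carries a Hausdorff topology making $\mathcal E|X$ meager, while $\mathbb R$ itself carries none.
\end{remark}

\begin{thebibliography}{9}

\bibitem{remark}
\emph{Remark on meager $\Sigma^0_2$-supported $\sigma$-ideals on the real line},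
\texttt{https://math.wvu.edu/\~{}kciesiel/Other/ElectronicReprints/70.pdf}

\end{thebibliography}
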